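\title{A unicoherent continuum whose product with an arc is not unicoherent}

\begin{abstract}
We construct a unicoherent continuum $X_0$ such that $X_0\times[0,1]$ is not unicoherent. It consists of an annulus and a comb whose teeth converge to a curve that winds twice around the annulus. For this continuum, $X_0\times Y$ fails to be unicoherent for every continuum $Y$. We also show that, for an arbitrary continuum $X$, the product $X\times[0,1]$ is unicoherent if and only if $X\times Y$ is unicoherent for every continuum $Y$ all of whose maps to the circle have continuous logarithms.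
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a nondegenerate compact connected metric space, and $I=[0,1]$. A connected space $Z$ is \emph{unicoherent} if, whenever $Z=A\cup B$ with $A$ and $B$ closed and connected, the intersection $A\cap B$ is connected; the empty set counts as connected. An arc is unicoherent, because two subintervals meet in an interval or not at all. The circle $S^1$ is not: its closed upper and lower halves meet in two points. Unicoherence thus says that one cannot go around a hole with two closed connected pieces.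

If $Y$ is connected and $X\times Y$ is unicoherent, then $X$ is unicoherent. In the other direction, the product of an arbitrary family of locally connected unicoherent spaces is unicoherent (Borsuk, Eilenberg, Ganea). Without local connectedness this fails: the circle with a spiral,
\begin{equation}\label{eq:spiral}
\Sigma=S^1\cup\{(1+1/t)e^{it}:t\ge1\}\subset\mathbb C,
\end{equation}
is unicoherent, but $\Sigma\times\Sigma$ is not. Here both factors are badly behaved, and it is natural to ask what happens when one factor is as simple as possible. The following question is posed in \cite{holes}.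

\begin{quote}
\emph{If $X$ is a unicoherent continuum, is $X\times I$ unicoherent?}
\end{quote}

One would guess that the answer is yes. Say that a continuum $Y$ has \emph{property~{\rm(b)}} if every continuous $h\colon Y\to S^1$ has the form $h=e^{2\pi i\psi}$ with $\psi\colon Y\to\mathbb R$ continuous. Property (b) implies unicoherence and passes from $X$ to $X\times I$ (Corollary~\ref{cor:b}), and locally connected unicoherent continua have property (b) \cite{eilenberg}; see also \cite[\S57]{kuratowski}. Even for $\Sigma$, which does not have property (b), the product $\Sigma\times I$ is unicoherent (Example~\ref{ex:spiral}). Nevertheless the answer is no.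

\begin{theorem}\label{thm:main}
The continuum $X_0\subset\mathbb C\times\mathbb R^3$ defined in Section~\ref{sec:space} is unicoherent, and $X_0\times I$ is not unicoherent.
\end{theorem}

Since $X_0\times I$ deformation retracts onto $X_0\times\{0\}$, unicoherence of continua is not an invariant of homotopy type. The second factor in Theorem~\ref{thm:main} can be chosen arbitrarily.

\begin{theorem}\label{thm:all}
For every continuum $Y$, the product $X_0\times Y$ is not unicoherent.
\end{theorem}

The third result concerns an arbitrary first factor and shows that $I$ decides the matter for a whole class of second factors. A continuous map is \emph{monotone} if the preimage of every point is connected.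

\begin{theorem}\label{thm:decisive}
For a continuum $X$ the following are equivalent:
\begin{enumerate}
\item[(1)] $X\times I$ is unicoherent;
\item[(2)] $X\times Y$ is unicoherent for every continuum $Y$ with property {\rm(b)};
\item[(3)] $X\times Y_0$ is unicoherent for some continuum $Y_0$ that has property {\rm(b)} and admits a monotone map onto $I$.
\end{enumerate}
The cubes $I^n$ with $n\ge1$ and the spheres $S^n$ with $n\ge2$ have property {\rm(b)} and admit monotone maps onto $I$.
\end{theorem}

Section~\ref{sec:circle} translates unicoherence into a property of maps to the circle. Section~\ref{sec:tooth} shows the mechanism of the counterexample on a square, and Section~\ref{sec:space} builds $X_0$ around it. Theorems~\ref{thm:main} and~\ref{thm:all} are proved in Sections~\ref{sec:uni} and~\ref{sec:prod}, and Theorem~\ref{thm:decisive} in Section~\ref{sec:decisive}.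

\section{Unicoherence and maps to the circle}\label{sec:circle}

A \emph{logarithm} of a continuous map $h\colon Z\to S^1$ is a continuous $\psi\colon Z\to\mathbb R$ with $h=e^{2\pi i\psi}$. We use four standard facts.
\begin{enumerate}
\item[(L1)] If $Z$ is connected, two logarithms of $h$ differ by a constant integer, since their difference is continuous and integer valued.
\item[(L2)] If $Z$ is simply connected and locally path connected, every $h$ has a logarithm (the lifting criterion for the covering $t\mapsto e^{2\pi it}$). This covers convex subsets of $\mathbb R^n$ and the spheres $S^n$, $n\ge2$.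
\item[(L3)] If $h$ omits a point of $S^1$, it has a logarithm. If $h$ omits $-1$, the principal branch gives a logarithm with values in $(-\frac12,\frac12)$.
\item[(L4)] Let $h\colon S^1\times[0,1]\to S^1$ be continuous and let $G$ be a logarithm of $(u,w)\mapsto h(e^{2\pi iu},w)$ on $\mathbb R\times[0,1]$. By (L1) there is an integer $d$, the \emph{degree} of $h$, with $G(u+1,w)=G(u,w)+d$. If $d=0$, then $G$ factors through the open surjection $(u,w)\mapsto(e^{2\pi iu},w)$ and yields a logarithm of $h$. The same holds for maps defined on $S^1$.
\end{enumerate}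

Let $\Gamma_+=\{e^{2\pi it}:0\le t\le\frac12\}$ and $\Gamma_-=\{e^{2\pi it}:\frac12\le t\le1\}$, so that $\Gamma_+\cup\Gamma_-=S^1$ and $\Gamma_+\cap\Gamma_-=\{1,-1\}$. Every failure of unicoherence is pulled back from this decomposition of the circle.

\begin{definition}
A continuous map $f\colon Z\to S^1$ is a \emph{splitting map} if $f^{-1}(\Gamma_+)$ and $f^{-1}(\Gamma_-)$ are connected and $f$ takes both values $1$ and $-1$.
\end{definition}

\begin{lemma}\label{lem:split}
Let $Z$ be a continuum.
\begin{enumerate}
\item[(i)] If $Z$ has a splitting map, then $Z$ is not unicoherent.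
\item[(ii)] If $Z=A\cup B$ with $A,B$ closed and connected and $A\cap B$ disconnected, then there is a splitting map $f$ with $f^{-1}(\Gamma_+)=A$ and $f^{-1}(\Gamma_-)=B$.
\item[(iii)] A splitting map has no logarithm.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The sets $f^{-1}(\Gamma_+)$ and $f^{-1}(\Gamma_-)$ are closed and connected and cover $Z$. Their intersection is the union of the disjoint nonempty closed sets $f^{-1}(1)$ and $f^{-1}(-1)$.

(ii) Write $A\cap B=C_0\cup C_1$ with $C_0,C_1$ disjoint, closed and nonempty, and put
\[
\delta(x)=\frac{\operatorname{dist}(x,C_0)}{2\bigl(\operatorname{dist}(x,C_0)+\operatorname{dist}(x,C_1)\bigr)}\in[0,\tfrac12].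
\]
Then $\delta^{-1}(0)=C_0$ and $\delta^{-1}(\frac12)=C_1$. Let $f=e^{2\pi i\delta}$ on $A$ and $f=e^{-2\pi i\delta}$ on $B$. Both formulas give $1$ on $C_0$ and $-1$ on $C_1$, so $f$ is well defined and continuous, with $f(A)\subset\Gamma_+$ and $f(B)\subset\Gamma_-$. Outside $A\cap B$ we have $0<\delta<\frac12$, so $f$ maps $B\setminus A$ into the open lower half circle and $A\setminus B$ into the open upper half circle. Hence $f^{-1}(\Gamma_+)=A$ and $f^{-1}(\Gamma_-)=B$.

(iii) Suppose $f=e^{2\pi i\psi}$. The set $\psi(f^{-1}(\Gamma_+))$ is a connected subset of $\mathbb Z+[0,\frac12]$, so it lies in one interval $[n,n+\frac12]$; for the same reason $\psi(f^{-1}(\Gamma_-))$ lies in one interval $[m-\frac12,m]$. At a point of $f^{-1}(1)$, which belongs to both preimages, $\psi$ is an integer, so $n=\psi=m$. At a point of $f^{-1}(-1)$ we get $n+\frac12=\psi=m-\frac12$. These two equations contradict each other.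
\end{proof}

The next lemma describes maps on a product: when the second factor has property (b), it changes a map only by a real-valued, hence bounded, angle.

\begin{lemma}\label{lem:fiber}
Let $X,Y$ be continua, let $Y$ have property {\rm(b)}, let $y_0\in Y$, and let $f\colon X\times Y\to S^1$ be continuous. Put $g(x)=f(x,y_0)$. Then there is a continuous $\varphi\colon X\times Y\to\mathbb R$ with $f(x,y)=g(x)e^{2\pi i\varphi(x,y)}$, and the functions $\varphi^+(x)=\max_y\varphi(x,y)$ and $\varphi^-(x)=\min_y\varphi(x,y)$ are continuous.
\end{lemma}

\begin{proof}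
Let $F(x,y)=f(x,y)/g(x)$, so $F(x,y_0)=1$. By property (b) and (L1), for each $x$ the map $F(x,\cdot)$ has exactly one logarithm $\varphi(x,\cdot)$ that vanishes at $y_0$. It remains to control the dependence on $x$. Let $0<\varepsilon<\frac12$. Since $F$ is uniformly continuous, there is $\delta>0$ such that $\operatorname{dist}(x,x')<\delta$ implies $F(x',y)/F(x,y)\in\{e^{2\pi it}:|t|<\varepsilon\}$ for all $y$. For such $x,x'$, the principal branch gives a logarithm $\psi$ of $F(x',\cdot)/F(x,\cdot)$ with $|\psi|<\varepsilon$ and $\psi(y_0)=0$. Then $\varphi(x,\cdot)+\psi$ is a logarithm of $F(x',\cdot)$ vanishing at $y_0$, so it equals $\varphi(x',\cdot)$. Therefore $|\varphi^\pm(x')-\varphi^\pm(x)|\le\varepsilon$ and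
\[
|\varphi(x',y')-\varphi(x,y)|\le\varepsilon+|\varphi(x,y')-\varphi(x,y)|,
\]
which gives continuity of $\varphi$ at $(x,y)$.
\end{proof}

\begin{corollary}\label{cor:b}
If a continuum $X$ has property {\rm(b)}, then $X$ is unicoherent and $X\times I$ has property {\rm(b)}; in particular $X\times I$ is unicoherent.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:split}(iii) $X$ has no splitting map, so it is unicoherent by Lemma~\ref{lem:split}(ii). The interval has property (b) by (L2). Given $f\colon X\times I\to S^1$, write $f=ge^{2\pi i\varphi}$ as in Lemma~\ref{lem:fiber} and $g=e^{2\pi i\psi}$; then $\psi(x)+\varphi(x,s)$ is a logarithm of $f$.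
\end{proof}

\begin{lemma}\label{lem:mono}
Let $m\colon Z\to Z'$ be a monotone surjection of compact metric spaces. Then $m^{-1}(K)$ is connected for every closed connected $K\subset Z'$. If $Z$ is unicoherent, so is $Z'$.
\end{lemma}

\begin{proof}
Let $m^{-1}(K)=F_1\cup F_2$ with $F_1,F_2$ disjoint and closed. Each point preimage is connected, so it lies in one $F_i$; hence the compact sets $m(F_1)$ and $m(F_2)$ are disjoint. They cover $K$, so one of them is empty. Now let $Z$ be unicoherent and $Z'=A\cup B$ with $A,B$ closed and connected. Then $m^{-1}(A)$ and $m^{-1}(B)$ are closed and connected and cover $Z$, so $m^{-1}(A\cap B)$ is connected, and so is its image $A\cap B$.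
\end{proof}

By Corollary~\ref{cor:b}, a counterexample must be unicoherent without having property (b). The spiral \eqref{eq:spiral} is of this kind, since $x\mapsto x/|x|$ has no logarithm on $S^1$. It is instructive to see why it is not a counterexample.

\begin{example}\label{ex:spiral}
\emph{The product $\Sigma\times I$ is unicoherent.} Let $\ell(t)=(1+1/t)e^{it}$ and $\rho(x)=x/|x|$. Suppose $f$ is a splitting map of $\Sigma\times I$, put $A=f^{-1}(\Gamma_+)$, and write $f=ge^{2\pi i\varphi}$ as in Lemma~\ref{lem:fiber}. Let $d$ be the degree of $g|_{S^1}$. The map $h=g\rho^{-d}$ has degree $0$ on $S^1$, so $h\circ\rho$ has a logarithm by (L4). By uniform continuity there is $T$ such that $h/(h\circ\rho)$ omits $-1$ on $S^1\cup\ell([T,\infty))$, so $h$ has a logarithm on that set by (L3). By (L2) and (L1) it extends over the arc $\ell([1,T])$ to a logarithm $\psi$ of $h$ on $\Sigma$. If $d=0$, then $\psi+\varphi$ is a logarithm of $f$, contrary to Lemma~\ref{lem:split}(iii). So $d\ne0$, and $f(\ell(t),s)=e^{2\pi i\vartheta(t,s)}$ with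
\[
\vartheta(t,s)=\frac{dt}{2\pi}+\psi(\ell(t))+\varphi(\ell(t),s),\qquad\psi\text{ and }\varphi\text{ bounded}.
\]
For $n\in\mathbb Z$ the set $A_n=\{(\ell(t),s):n\le\vartheta(t,s)\le n+\frac12\}$ is compact, because $t$ is bounded on it. It is also open in $A$, being the intersection of $A$ with the open set $\{(\ell(t),s):n-\frac12<\vartheta(t,s)<n+1\}$. Since $\vartheta$ is unbounded on the connected set $[1,\infty)\times I$, infinitely many of the disjoint sets $A_n$ are nonempty. So $A$ is disconnected, a contradiction.
\end{example}

\section{One tooth times an interval}\label{sec:tooth}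

Let $X$ be a unicoherent continuum and $g\colon X\to S^1$ a map without logarithm. By (L3) $g$ is onto, and it is not a splitting map, so one of the sets $g^{-1}(\Gamma_\pm)$ has stray pieces. To make $X\times I$ fail unicoherence we must find a correction $\varphi$ such that the stray pieces become connected for $f=ge^{2\pi i\varphi}$. On the spiral the logarithm of $g$ is unbounded, and a bounded $\varphi$ cannot merge all the pieces. We therefore create stray pieces on arcs along which $g$ winds a bounded number of times.

Consider one such arc, a \emph{tooth}: a copy of $[-1,1]$ attached to the rest of the space only at its \emph{root} $u=0$, with $g(u)=e^{2\pi iu}$. On the tooth,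
\[
g^{-1}(\Gamma_+)=[-1,-\tfrac12]\cup[0,\tfrac12]\cup\{1\},
\]
and the pieces $[-1,-\frac12]$ and $\{1\}$ do not contain the root, so they are cut off from the rest of the space. Now take the product with the interval $[-1,1]$ and try $\varphi(u,s)=s\,\omega(u)$ with a width $\omega\ge0$. Then $f=e^{2\pi i\theta}$ with $\theta(u,s)=u+s\,\omega(u)$. We want every level set of $\theta$ to reach the segment $\{0\}\times[-1,1]$ over the root. For this the values $[u-\omega(u),u+\omega(u)]$ taken over $u$ must lie among the values $[-\omega(0),\omega(0)]$ taken over the root; that is,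
\begin{equation}\label{eq:width}
\omega(u)\le\omega(0)-|u|.
\end{equation}
The simplest choice is $\omega(u)=1-|u|$, and it works. From now on
\begin{equation}\label{eq:theta}
\theta(u,s)=u+s(1-|u|),\qquad(u,s)\in Q=[-1,1]^2 .
\end{equation}
We have $|\theta(u,s)|\le|u|+(1-|u|)=1$ and $\theta(0,s)=s$.

\begin{lemma}\label{lem:square}
Every point $(u,s)\in Q$ is joined to a point of $\{0\}\times[-1,1]$ by a path in $Q$ along which $\theta$ is constant.
\end{lemma}

\begin{proof}
Let $c=\theta(u,s)$. Suppose first that $|u|<1$. The set $\{\tau\in\mathbb R:|c-\tau|+|\tau|\le1\}$ is convex. It contains $0$ because $|c|\le1$, and it contains $u$ because $|c-u|=|s|(1-|u|)\le1-|u|$. So for every $\tau$ between $u$ and $0$ we have $|\tau|<1$ and $s_\tau=(c-\tau)/(1-|\tau|)\in[-1,1]$. The path $\tau\mapsto(\tau,s_\tau)$ runs from $(u,s)$ to $(0,c)$, and $\theta(\tau,s_\tau)=\tau+(c-\tau)=c$.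

If $u=\pm1$, then $c=u$. Move along the side $\{u\}\times[-1,1]$, where $\theta=u$, to the corner $(u,u)$, and then along $\tau\mapsto(\tau,u)$ with $\tau$ going from $u$ to $0$. On this segment $\tau=u|\tau|$, so $\theta(\tau,u)=\tau+u-u|\tau|=u$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\fill[gray!35] (-1,1) -- plot[domain=-0.75:0.25,samples=41] (\x,{(-0.5-(\x))/(1-abs(\x))}) -- (-1,-1) -- cycle;
\fill[gray!35] plot[domain=-0.5:0.5,samples=41] (\x,{(0-(\x))/(1-abs(\x))}) -- plot[domain=0.75:-0.25,samples=41] (\x,{(0.5-(\x))/(1-abs(\x))}) -- cycle;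
\draw (-1,-1) rectangle (1,1);
\draw[very thick] (0,1) -- (1,1) -- (1,-1);
\draw[dashed] (0,-1) -- (0,1);
\draw[dotted] (-1,0) -- (1,0);
\node[below] at (0,-1) {$u=0$};
\node[below] at (-1,-1) {$u=-1$};
\node[below] at (1,-1) {$u=1$};
\node[left] at (-1,0) {$s=0$};
\node[left] at (-1,1) {$s=1$};
\end{tikzpicture}
\caption{The set where $e^{2\pi i\theta}$ lies in the closed upper half circle, for $\theta(u,s)=u+s(1-|u|)$ on $[-1,1]^2$. It consists of the shaded regions $-1\le\theta\le-\frac12$ (left) and $0\le\theta\le\frac12$, and the thick path $\theta=1$. On the dotted line $s=0$ only one of the three pieces contains the point $u=0$; in the square all three meet the dashed segment $u=0$.}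
\label{fig:square}
\end{figure}

Figure~\ref{fig:square} shows the effect on $f^{-1}(\Gamma_+)$. Its three pieces now meet the segment over the root, in the points with $s\in[-1,-\frac12]$, $s\in[0,\frac12]$ and $s=1$. They are still disjoint in $Q$; they will be joined to one another outside the tooth, by going around the hole of the space.

\section{The continuum $X_0$}\label{sec:space}

The teeth must prevent every map without logarithm from being a splitting map, so they have to imitate a loop around the hole. We let a sequence of teeth converge to such a loop $\sigma\colon[-1,1]\to N$ in a space $N$ with a hole, with roots converging to $P=\sigma(0)$. The width $\omega$ has to be a continuous function on the whole space, so \eqref{eq:width} passes to the limit: $\omega(\sigma(\pm1))\le\omega(P)-1$. Hence $\sigma(\pm1)\ne P$, and $\sigma$ cannot be the loop $u\mapsto e^{2\pi iu}$ in a circle. We take an annulus instead, with a second coordinate $w$ equal to $|u|$ along $\sigma$, and use the width $\omega=1-w$.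

Denote the coordinates of $\mathbb C\times\mathbb R^3$ by $(z,w,r,\eta)$ and regard them as functions. Let
\begin{align*}
N&=\{(z,w,0,0):|z|=1,\ 0\le w\le1\},\\
q_r&=(1,0,r,0)\quad(0\le r\le1),\qquad P=q_0\in N,\\
j_k(u)&=\bigl(e^{2\pi iu},|u|,\tfrac1k,\tfrac uk\bigr),\qquad\sigma(u)=\bigl(e^{2\pi iu},|u|,0,0\bigr)\qquad(k\ge1,\ |u|\le1).
\end{align*}
The \emph{rail} is $\{q_r:0<r\le1\}$, the $k$th \emph{tooth} is $J_k=j_k([-1,1])$, with root $j_k(0)=q_{1/k}$, and
\[
R=\{q_r:0<r\le1\}\cup\bigcup_{k\ge1}J_k,\qquad X_0=N\cup R .
\]
Thus $N=X_0\cap\{r=0\}$ and $R=X_0\cap\{r>0\}$; see Figure~\ref{fig:space}. For $0<\varepsilon\le1$ put $T_\varepsilon=X_0\cap\{r\ge\varepsilon\}$.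

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15,even odd rule] (0,0) circle (2) (0,0) circle (1);
\draw (0,0) circle (2) (0,0) circle (1);
\draw[thick] plot[domain=0:1,samples=70] ({360*\x}:{1+\x});
\draw[thick,dashed] plot[domain=0:1,samples=70] ({-360*\x}:{1+\x});
\fill (1,0) circle (1.5pt) node[left] {$P$};
\fill (2,0) circle (1.5pt) node[right] {$\sigma(\pm1)$};
\begin{scope}[shift={(7,-1.6)},xscale=2.2,yscale=3.2]
\draw[thick] (0,0) -- (0,1);
\foreach \k in {1,...,9} \draw[thick] ({-1/\k},{1/\k}) -- ({1/\k},{1/\k});
\node[right] at (1,1) {$J_1$};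
\node[right] at (0.5,0.5) {$J_2$};
\node[right] at (0.33,0.33) {$J_3$};
\node[below] at (0,0) {$N$};
\end{scope}
\end{tikzpicture}
\caption{Left: the annulus $N$, with $(z,w)$ drawn as the point $(1+w)z$ of the plane, and the limit curve $\sigma$ of the teeth; $\sigma([0,1])$ is solid and $\sigma([-1,0])$ is dashed. Right: the image of $X_0$ under the coordinates $(\eta,r)$, which are one-to-one on the rail and the teeth and send $N$ to the origin. In the coordinates $(z,w)$ every tooth follows the curve $\sigma$.}
\label{fig:space}
\end{figure}

\begin{lemma}\label{lem:basic}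
\begin{enumerate}
\item[(i)] If $k_i\to\infty$ and $u_i\to u$, then $j_{k_i}(u_i)\to\sigma(u)$.
\item[(ii)] $X_0$ is a continuum.
\item[(iii)] For $k\ge1$ and $0\le a<1$, the sets $j_k((a,1])$ and $j_k([-1,-a))$ are open in $X_0$.
\item[(iv)] $T_\varepsilon$ is a finite tree.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) holds coordinate by coordinate.

(ii) A sequence in $X_0$ has a subsequence that lies in one of the compact sets $N$, $L=\{q_r:0\le r\le1\}$, $J_k$, or else a subsequence as in (i), whose limit lies in $N$. So $X_0$ is compact. It is connected because the arc $L$ meets the connected sets $N$ and $J_k$.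

(iii) A point of $X_0$ with $\eta\ne0$ lies on a tooth $J_m$, and $|\frac1m-\frac1k|<\frac1{k(k+1)}$ forces $m=k$. Hence $j_k((a,1])=X_0\cap\{|r-\frac1k|<\frac1{k(k+1)},\ \eta>\frac ak\}$, and $j_k([-1,-a))$ is described by the same formula with $-\eta$ in place of $\eta$.

(iv) The map $(\eta,r)$ is injective on the compact set $T_\varepsilon$, and its image is the segment $\{0\}\times[\varepsilon,1]$ together with the finitely many disjoint segments $[-\frac1k,\frac1k]\times\{\frac1k\}$, $\frac1k\ge\varepsilon$, each of which meets it in one point.
\end{proof}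

\begin{remark}
Finitely many teeth would not do. With finitely many teeth, collapsing the rail and the teeth to $P$ is a monotone map onto $N$, and $N$ is not unicoherent because $z$ is a splitting map of $N$. By Lemma~\ref{lem:mono} the space would not be unicoherent.
\end{remark}

\section{$X_0$ is unicoherent}\label{sec:uni}

The sets $A$ and $B$ in the definition of unicoherence are arbitrary, and $X_0$ is not locally connected along $\sigma$. What saves us is that $R$ is attached to $N$ through the rail only: a closed connected set that meets $N$ and contains a point $x\in R$ must contain the whole way from $x$ down to $P$. We give this way a name. For $x\in R$ let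
\[
\Lambda(x)=
\begin{cases}
\{q_r:0<r\le\rho\}&\text{if }x=q_\rho,\\
\{j_k(\tau u):0\le\tau\le1\}\cup\{q_r:0<r\le\frac1k\}&\text{if }x=j_k(u).
\end{cases}
\]
The two formulas agree at the roots. Each $\Lambda(x)$ is connected and contains $x$.

\begin{lemma}\label{lem:descend}
If $H\subset X_0$ is closed and connected, $H\cap N\ne\emptyset$ and $x\in H\cap R$, then $\Lambda(x)\subset H$.
\end{lemma}

\begin{proof}
Let $p\in\Lambda(x)$, $p\ne x$. We find a set $O$ with $x\in O\subset R\setminus\{p\}$ such that $O$ is open in $X_0$ and $O\cup\{p\}$ is closed.

If $p=q_\rho$ with $\rho<r(x)$, let $O=X_0\cap\{r>\rho\}$, which is open. A point of $\overline O\setminus O$ has $r=\rho>0$, so it is $q_\rho$ or a point $j_k(v)$ with $v\ne0$ and $\frac1k=\rho$. By Lemma~\ref{lem:basic}(iii) the latter has a neighborhood contained in $J_k$, where $r=\rho$, so it is not in $\overline O$.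

Otherwise $x=j_k(u)$ with $u\ne0$ and $p=j_k(\tau u)$ with $0\le\tau<1$. Let $O=\{j_k(v):uv>0,\ |v|>\tau|u|\}$. It is open by Lemma~\ref{lem:basic}(iii), and $O\cup\{p\}$ is the image under $j_k$ of a compact interval.

If $p\notin H$, then $H\cap O=H\cap(O\cup\{p\})$ is open and closed in $H$, contains $x$, and misses the nonempty set $H\cap N$. This contradicts the connectedness of $H$.
\end{proof}

Call $D\subset R$ \emph{descending} if $\Lambda(x)\subset D$ for all $x\in D$. Lemma~\ref{lem:descend} says that $H\cap R$ is descending. The intersection of two descending sets is descending, and a descending set $D$ has the following properties.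
\begin{enumerate}
\item[(D1)] If $D\ne\emptyset$, then $D$ is connected and $P\in\overline D$. Indeed, $D$ is the union of the connected sets $\Lambda(x)$, $x\in D$; each contains $q_r$ for all small $r>0$, so any two of them meet.
\item[(D2)] $D\cap J_k$ is empty or a connected set containing $q_{1/k}$, being the union of the sets $\{j_k(\tau u):0\le\tau\le1\}$ over all $u$ with $j_k(u)\in D$.
\item[(D3)] $D\cap T_\varepsilon$ is connected, being the union of the sets $\Lambda(x)\cap T_\varepsilon$, $x\in D\cap T_\varepsilon$, each of which is an arc or a point containing $q_\varepsilon$.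
\end{enumerate}

A connected set $H$ might still use the teeth near $N$ to connect two pieces of $H\cap N$. The next lemma excludes this: by (D2) the part of $H$ on a tooth hangs on the root, and the roots converge to the single point $P$.

\begin{lemma}\label{lem:trace}
If $H\subset X_0$ is closed and connected and meets $N$, then $H\cap N$ is connected.
\end{lemma}

\begin{proof}
If $H\cap R=\emptyset$, then $H\cap N=H$. Otherwise $P\in H$ by (D1). Suppose $H\cap N=W'\cup W''$ with $W',W''$ disjoint, closed and nonempty, and $P\in W''$. Choose disjoint open sets $U'\supset W'$ and $U''\supset W''$ in $X_0$. The compact set $H\setminus(U'\cup U'')$ misses $N$, so $r$ is bounded away from $0$ on it. Hence there is $\varepsilon>0$ with $H\cap\{r<\varepsilon\}\subset U'\cup U''$ and $q_r\in U''$ for $0\le r<\varepsilon$. If $\frac1k<\varepsilon$ and $H\cap J_k\ne\emptyset$, then $H\cap J_k$ is a connected subset of $U'\cup U''$ containing $q_{1/k}\in U''$ by (D2), so it lies in $U''$. Thus no point of $H\cap R$ with $r<\varepsilon$ lies in $U'$, and $H\cap\{r<\varepsilon\}\cap U'=W'$. So $W'$ is open and closed in $H$,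 nonempty, and does not contain $P$. This contradicts the connectedness of $H$.
\end{proof}

\begin{proposition}\label{prop:uni}
$X_0$ is unicoherent.
\end{proposition}

\begin{proof}
Let $X_0=A\cup B$ with $A,B$ closed, connected and nonempty.

\emph{Case 1: one of the sets, say $A$, misses $N$.} Then $B\supset N$, so $B\cap R$ is descending, and $A\subset T_\varepsilon$ for $\varepsilon=\min_Ar\in(0,1]$. Both $A$ and $B\cap T_\varepsilon$ are connected subsets of the tree $T_\varepsilon$, the second by (D3). In a finite tree two points $x\ne x'$ are joined by a unique arc, and every other point of this arc separates $x$ from $x'$; hence a connected subset containing $x$ and $x'$ contains the arc. So $A\cap B=A\cap(B\cap T_\varepsilon)$ contains, with any two points, an arc joining them, and is connected.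

\emph{Case 2: both sets meet $N$.} Then $D=A\cap B\cap R$ is descending. If $D\ne\emptyset$, then by (D1) $D\cup\{P\}$ is connected and $P\in A\cap B\cap N$. So it suffices to show that $A\cap B\cap N$ is connected.

Suppose it is not. By Lemma~\ref{lem:trace} the closed sets $A_N=A\cap N$ and $B_N=B\cap N$ are connected, and they cover $N$. Lemma~\ref{lem:split}(ii) gives a splitting map $g\colon N\to S^1$ with $g(A_N)\subset\Gamma_+$ and $g(B_N)\subset\Gamma_-$. Let $G$ and $d$ be as in (L4), so that $e^{2\pi iG(u,w)}=g(e^{2\pi iu},w,0,0)$ and $G(u+1,w)=G(u,w)+d$. Since $g$ has no logarithm, $d\ne0$.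

Now we use the teeth. For each $k$ the tip $j_k(1)$ lies in $A$ or in $B$, and by Lemma~\ref{lem:descend} that set contains the whole half tooth $j_k([0,1])$. One of the two sets contains $j_k([0,1])$ for infinitely many $k$; it is closed, so it contains $\sigma([0,1])$ by Lemma~\ref{lem:basic}(i). Thus $g\circ\sigma$ maps $[0,1]$ into $\Gamma_+$ or into $\Gamma_-$. The same argument with the tips $j_k(-1)$ shows that $g\circ\sigma$ maps $[-1,0]$ into $\Gamma_+$ or into $\Gamma_-$. The function $\gamma(u)=G(u,|u|)$ is a logarithm of $g\circ\sigma$ on $[-1,1]$. Each of the sets $\gamma([0,1])$ and $\gamma([-1,0])$ is a connected subset of $\mathbb Z+[0,\frac12]$ or of $\mathbb Z+[\frac12,1]$, so it lies in an interval of length $\frac12$. Therefore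
\[
2|d|=|G(1,1)-G(-1,1)|=|\gamma(1)-\gamma(-1)|\le|\gamma(1)-\gamma(0)|+|\gamma(0)-\gamma(-1)|\le1,
\]
which is impossible for a nonzero integer $d$.
\end{proof}

\begin{remark}
The last inequality is where the double winding of $\sigma$ is used. If $e^{2\pi iu}$ is replaced by $e^{\pi iu}$ in $j_k$ and $\sigma$, the inequality becomes $|d|\le1$, and the resulting space is not unicoherent. Let $A$ be the union of $N\cap z^{-1}(\Gamma_+)$, the rail and the half teeth $j_k([0,1])$, and let $B$ be the union of $N\cap z^{-1}(\Gamma_-)$, the rail and the half teeth $j_k([-1,0])$. These sets are closed and connected and cover the space, and $A\cap B$ is the union of the disjoint closed sets $N\cap z^{-1}(-1)$ and $(N\cap z^{-1}(1))\cup\{q_r:0<r\le1\}$.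
\end{remark}

\section{Products with $X_0$}\label{sec:prod}

Let $Y$ be a continuum and $\lambda\colon Y\to[-1,1]$ a continuous surjection. We twist the map $z$ by the angle $\lambda$ times the width $1-w$:
\[
f_\lambda\colon X_0\times Y\to S^1,\qquad f_\lambda(x,y)=z(x)\,e^{2\pi i\lambda(y)(1-w(x))}.
\]
On a tooth this is the model of Section~\ref{sec:tooth}: $f_\lambda(j_k(u),y)=e^{2\pi i\theta(u,\lambda(y))}$, with $\theta$ as in \eqref{eq:theta}. We say that $\lambda$ \emph{reaches the root} if every point of $[-1,1]\times Y$ lies in a connected set $V\subset[-1,1]\times Y$ that meets $\{0\}\times Y$ and on which $(u,y)\mapsto\theta(u,\lambda(y))$ is constant.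

\begin{proposition}\label{prop:twist}
If $\lambda$ reaches the root, then $f_\lambda$ is a splitting map, and $X_0\times Y$ is not unicoherent.
\end{proposition}

\begin{proof}
On the circle $N\cap\{w=1\}$ we have $f_\lambda=z$, so $f_\lambda$ is onto. Let $a\le b$ and $\Gamma=\{e^{2\pi it}:a\le t\le b\}$. We show that $f_\lambda^{-1}(\Gamma)$ is connected, by joining each of its points to a fixed connected subset $M$.

\emph{Annulus.} Let $M=f_\lambda^{-1}(\Gamma)\cap(N\times Y)$. The equation $f_\lambda(x,y)=e^{2\pi it}$ can be solved for $z(x)$, so $M$ is the image of the connected set $[a,b]\times[0,1]\times Y$ under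
\[
(t,w,y)\mapsto\bigl((e^{2\pi i(t-\lambda(y)(1-w))},w,0,0),\,y\bigr).
\]
Hence $M$ is connected.

\emph{Rail.} The value $f_\lambda(q_r,y)=e^{2\pi i\lambda(y)}$ does not depend on $r$. If $(q_r,y)\in f_\lambda^{-1}(\Gamma)$, the segment $\{(q_{r'},y):0\le r'\le r\}$ lies in $f_\lambda^{-1}(\Gamma)$ and ends at $(P,y)\in M$.

\emph{Teeth.} Let $(j_k(u_0),y_0)\in f_\lambda^{-1}(\Gamma)$ and let $V\ni(u_0,y_0)$ be as in the definition. The set $\{(j_k(u),y):(u,y)\in V\}$ is connected, $f_\lambda$ is constant on it, and it contains $(j_k(u_0),y_0)$ and a point $(q_{1/k},y_1)$. So it lies in $f_\lambda^{-1}(\Gamma)$ and joins the given point to a point treated in the previous step.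

Taking $\Gamma=\Gamma_+$ and $\Gamma=\Gamma_-$ shows that $f_\lambda$ is a splitting map, and Lemma~\ref{lem:split}(i) applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$X_0$ is a continuum by Lemma~\ref{lem:basic}(ii) and is unicoherent by Proposition~\ref{prop:uni}. Lemma~\ref{lem:square} says that the identity map of $Y=[-1,1]$ reaches the root. By Proposition~\ref{prop:twist}, $X_0\times[-1,1]$ is not unicoherent, and it is homeomorphic to $X_0\times I$.
\end{proof}

One can see here how the pieces in Figure~\ref{fig:square} are joined. For $Y=[-1,1]$, the path $s\mapsto((e^{2\pi i(1/4-s)},0,0,0),s)$ with $s$ going from $\frac14$ to $-\frac34$ stays in $f_\lambda^{-1}(i)$ and leads from $(P,\frac14)$ to $(P,-\frac34)$, going once around the annulus.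

For a general continuum $Y$ the proof of Lemma~\ref{lem:square} breaks down: it lets $u$ run to $0$ and solves for $s$, and the equation $\lambda(y)=s$ need not have a solution depending continuously on $s$; indeed $Y$ need not contain any arc. We reverse the roles and solve for $u$ as a function of $y$, using the identity
\begin{equation}\label{eq:factor}
1-\theta(u,s)=(1-u)(1-s)\qquad(0\le u\le1).
\end{equation}
The path is replaced by a component of a sublevel set of $\lambda$. Recall that in a compact metric space the component of a point is the intersection of all open and closed sets containing the point.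

\begin{lemma}\label{lem:root}
Every continuous surjection $\lambda$ of a continuum $Y$ onto $[-1,1]$ reaches the root.
\end{lemma}

\begin{proof}
Let $(u_0,y_0)\in[-1,1]\times Y$ and $c=\theta(u_0,\lambda(y_0))\in[-1,1]$. Since $\theta(-u,-s)=-\theta(u,s)$, the reflection $(u,y)\mapsto(-u,y)$ carries a set $V$ for $-\lambda$ and $(-u_0,y_0)$ to a set $V$ for $\lambda$ and $(u_0,y_0)$, and $-\lambda$ is again a surjection onto $[-1,1]$. So we may assume $u_0\ge0$.

\emph{The case $c=1$.} By \eqref{eq:factor}, $\lambda(y_0)=1$ or $u_0=1$. If $\lambda(y_0)=1$, let $V=[0,u_0]\times\{y_0\}$. If $u_0=1$, choose $y_1$ with $\lambda(y_1)=1$ and let $V=(\{1\}\times Y)\cup([0,1]\times\{y_1\})$. In both cases $V$ is connected and meets $\{0\}\times Y$, and $\theta(u,\lambda(y))=1$ on $V$ by \eqref{eq:factor}.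

\emph{The case $c<1$.} Let $Y_c=\{y:\lambda(y)\le c\}$, and for $y\in Y_c$ put
\[
\upsilon(y)=\frac{c-\lambda(y)}{1-\lambda(y)}\in[0,1).
\]
The function $\upsilon$ is continuous, $\upsilon(y)=0$ exactly when $\lambda(y)=c$, and
\[
\theta(\upsilon(y),\lambda(y))=\lambda(y)+\upsilon(y)(1-\lambda(y))=c .
\]
By \eqref{eq:factor}, $\lambda(y_0)\ne1$. From $c-\lambda(y_0)=u_0(1-\lambda(y_0))\ge0$ we get $y_0\in Y_c$ and $\upsilon(y_0)=u_0$. Let $K$ be the component of $y_0$ in the compact space $Y_c$.

We claim that $K$ meets $E=\lambda^{-1}(c)$, which is nonempty because $\lambda$ is onto. Suppose not. The open and closed subsets of $Y_c$ that contain $y_0$ have intersection $K$, which misses the compact set $E$, so finitely many of them have an intersection $O$ that misses $E$. Then $O$ is closed in $Y_c$, hence in $Y$. It is open in $Y_c$ and contained in the open set $\{\lambda<c\}\subset Y_c$, hence open in $Y$. It contains $y_0$ and misses $E$, contradicting the connectedness of $Y$.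

The set $V=\{(\upsilon(y),y):y\in K\}$ is connected, contains $(u_0,y_0)$ and a point $(0,y_1)$ with $y_1\in K\cap E$, and $\theta(u,\lambda(y))=c$ on $V$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}]
Fix $y_*\in Y$. Since $Y$ is nondegenerate and compact, $\Delta=\max_y\operatorname{dist}(y,y_*)$ is positive. The function $\lambda(y)=2\operatorname{dist}(y,y_*)/\Delta-1$ has connected image in $[-1,1]$ containing both endpoints, so it is onto. Apply Lemma~\ref{lem:root} and Proposition~\ref{prop:twist}.
\end{proof}

\section{The interval as a test factor}\label{sec:decisive}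

By Lemma~\ref{lem:fiber}, if $Y$ has property (b), a map $f\colon X\times Y\to S^1$ depends on $y$ only through the real number $\varphi(x,y)$, and for fixed $x$ these numbers fill an interval. So $f$ factors through a band of intervals over $X$, and this band is a monotone image of $X\times I$. This is how a splitting map is carried from $X\times Y$ to $X\times I$.

\begin{proof}[Proof of Theorem~\ref{thm:decisive}]
(1)$\Rightarrow$(2). Let $Y$ have property (b) and suppose that $X\times Y$ is not unicoherent. By Lemma~\ref{lem:split}(ii) it has a splitting map $f$. Let $g,\varphi,\varphi^\pm$ be as in Lemma~\ref{lem:fiber}, and define the compact set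
\[
W=\{(x,t)\in X\times\mathbb R:\varphi^-(x)\le t\le\varphi^+(x)\}
\]
and the continuous maps
\begin{align*}
\hat f&\colon W\to S^1,&\hat f(x,t)&=g(x)e^{2\pi it},\\
\Phi&\colon X\times Y\to W,&\Phi(x,y)&=(x,\varphi(x,y)),\\
\kappa&\colon X\times I\to W,&\kappa(x,s)&=\bigl(x,(1-s)\varphi^-(x)+s\varphi^+(x)\bigr).
\end{align*}
Then $f=\hat f\circ\Phi$. The map $\Phi$ is onto, because $\varphi(\{x\}\times Y)$ is connected and contains $\varphi^-(x)$ and $\varphi^+(x)$. Consequently $\hat f^{-1}(\Gamma_\pm)=\Phi(f^{-1}(\Gamma_\pm))$ is connected, and $\hat f$ takes the values $1$ and $-1$. The map $\kappa$ is onto, and the preimage of $(x,t)$ is a single point if $\varphi^-(x)<\varphi^+(x)$ and is $\{x\}\times I$ otherwise, so $\kappa$ is monotone. By Lemma~\ref{lem:mono} the sets $(\hat f\circ\kappa)^{-1}(\Gamma_\pm)=\kappa^{-1}(\hat f^{-1}(\Gamma_\pm))$ are connected. So $\hat f\circ\kappa$ is a splitting map, and $X\times I$ is not unicoherent by Lemma~\ref{lem:split}(i).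

(2)$\Rightarrow$(3). Take $Y_0=I$, which has property (b) by (L2), with the identity map.

(3)$\Rightarrow$(1). Let $m\colon Y_0\to I$ be a monotone surjection. The map $\mathrm{id}\times m\colon X\times Y_0\to X\times I$ is onto, and the preimage of $(x,s)$ is the connected set $\{x\}\times m^{-1}(s)$. By Lemma~\ref{lem:mono}, $X\times I$ is unicoherent.

Finally, $I^n$ and $S^n$ $(n\ge2)$ have property (b) by (L2). The first coordinate maps $I^n$ onto $I$ with point preimages homeomorphic to $I^{n-1}$. On $S^n\subset\mathbb R^{n+1}$ the map $(x_0,\dots,x_n)\mapsto\frac12(1+x_0)$ is onto $I$, and its point preimages are single points or spheres $S^{n-1}$, which are connected for $n\ge2$.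
\end{proof}

\begin{remark}
Property (b) is used only in (1)$\Rightarrow$(2), to obtain $\varphi$. It cannot be weakened there to unicoherence of $Y$: for $X=Y=\Sigma$, the product $X\times I$ is unicoherent by Example~\ref{ex:spiral} and $Y$ is unicoherent, while $X\times Y$ is not, as recalled in Section~\ref{sec:intro}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{holes}
\emph{Making holes in the cone, suspension and hyperspaces of some continua},
\texttt{https://dml.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 147402/\allowbreak CommentatMathUnivCarolRetro\_59-2018-3\_7.pdf}.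

\bibitem{eilenberg}
S.~Eilenberg, \emph{Transformations continues en circonf\'erence et la topologie du plan}, Fund. Math. 26 (1936).

\bibitem{kuratowski}
Kuratowski, \emph{Topology} II.

\end{thebibliography}
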